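# A non-complemented copy of $\ell_p$ in $\ell_p$ whose quotient is $\ell_p$

## 1. Does every sequence $0\to\ell_p\to\ell_p\to\ell_p\to 0$ split?

Put a copy of $\ell_p$ inside $\ell_p$ in such a way that the quotient is again isomorphic to $\ell_p$. Must the copy be complemented? The answer one would first guess is yes: since $\ell_p\simeq\ell_p\oplus\ell_p$, the three spaces fit together exactly as in a direct sum, and it is hard to see what could go wrong. Let us fix the words and then test this guess.

Spaces are real or complex quasi-Banach spaces with scalar field $\mathbb K$, and operators are bounded and linear. (A quasi-norm satisfies $\|x+y\|\le C(\|x\|+\|y\|)$ instead of the triangle inequality. The example that matters here is $\ell_p$ with $0<p<1$, where $\|x+y\|^p\le\|x\|^p+\|y\|^p$. For $1<p<\infty$ all our spaces are Banach spaces.)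

**Definition (exact sequence, splitting).** A short exact sequence $0\to A\xrightarrow{i}B\xrightarrow{q}C\to0$ consists of an injective operator $i$ and a surjective operator $q$ with $\ker q=i(A)$. By the open mapping theorem, which holds for quasi-Banach spaces, $i$ is then an isomorphic embedding. The sequence is *trivial*, or *splits*, if $i(A)$ is complemented in $B$; equivalently, if there is an operator $s:C\to B$ with $qs=\mathrm{id}_C$.

The equivalence: if $qs=\mathrm{id}$, then $\mathrm{id}-sq$ is a projection of $B$ onto $\ker q=i(A)$. Conversely, if $P$ is a projection onto $i(A)$, then $q$ maps $\ker P$ bijectively onto $C$, and the inverse of this bijection is bounded by the open mapping theorem. The standard trivial example is $0\to A\to A\oplus C\to C\to0$. There are non-trivial exact sequences with $B\simeq A\times C$, so an isomorphism of the middle space with the product is in general not enough for splitting. The guess is about the special spaces $\ell_p$.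

**Test $p=2$.** Closed subspaces of Hilbert space are complemented, so the sequence splits.

**Test $0<p\le1$.** Let $q:\ell_p\to\ell_p$ be onto. By the open mapping theorem there are $b_n$ with $q(b_n)=e_n$ and $\|b_n\|\le K$. Since $\big\|\sum a_nb_n\big\|^p\le K^p\sum|a_n|^p$, the map $a\mapsto\sum a_nb_n$ is a bounded right inverse of $q$. So the sequence splits.

For $p>1$ this argument stops at the last inequality: boundedness of $(b_n)$ gives only $\big\|\sum a_nb_n\big\|\le K\sum|a_n|$, and the right side is not controlled by $\|a\|_p$. Still, two further tests for $1<p<\infty$ speak for the guess.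

**Test: disjoint blocks.** Suppose $i(e_n)=u_n$ with $\|u_n\|=1$ and pairwise disjoint supports. Choose norm-one functionals $u_n^*$ supported on $\operatorname{supp}u_n$ with $u_n^*(u_n)=1$. Then $Px=\sum u_n^*(x)u_n$ satisfies $\|Px\|^p=\sum|u_n^*(x)|^p\le\sum\|x1_{\operatorname{supp}u_n}\|^p\le\|x\|^p$, so $i(\ell_p)$ is complemented by a norm-one projection.

**Test: subsequences.** Let $1<p<\infty$, let $q:\ell_p\to\ell_p$ be onto, and let $q(b_n)=e_n$ with $\|b_n\|\le K$. Pass to a subsequence with $b_n\to b$ weakly. Since $e_n\to0$ weakly, $q(b)=0$, so $b_n-b$ is another bounded lifting of $e_n$, and it is weakly null. By a gliding hump we find $n_1<n_2<\cdots$ with $b_{n_k}-b=v_k+w_k$, where the $v_k$ are disjointly supported, $\|v_k\|\le 2K$ and $\|w_k\|\le2^{-k}$. Then $\big\|\sum a_k(b_{n_k}-b)\big\|\le(2K+1)\|a\|_p$. So $q$ always has a linear lifting over the span of a subsequence of the unit vectors.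

Nevertheless the guess is false at every remaining exponent. (In the problem as posed, the question for $p\in(1,\infty)$, $p\ne2$, is recorded as open.)

**Theorem 1.** For every $1<p<\infty$, $p\neq2$, there is a non-trivial exact sequence $0\to\ell_p\to\ell_p\to\ell_p\to0$.

Equivalently, there is an isomorphic embedding $i:\ell_p\to\ell_p$ with $\ell_p/i(\ell_p)\simeq\ell_p$ and $i(\ell_p)$ not complemented. Stronger forms are collected in Theorem 2 (Section 9). Through Section 7 we take $2<p<\infty$; the case $p<2$ will follow by duality.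

## 2. Gluing finite-dimensional sequences that split worse and worse

A finite-dimensional sequence always splits, but the norm of the best linear lifting can be large. We shall put infinitely many such sequences side by side.

**Definition.** A finite-dimensional normed space $E$ is *$\Lambda$-isomorphic to a $\Lambda$-complemented subspace of $\ell_p^N$* if there are a linear map $J:E\to\ell_p^N$ with $\|x\|\le\|Jx\|\le\Lambda\|x\|$ and a projection of $\ell_p^N$ onto $J(E)$ of norm at most $\Lambda$. (Scaling $J$ makes the lower constant $1$.)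

For example, $\ell_2^n$ has this property with $\Lambda$ depending only on $p$, not on $n$: the span of $n$ independent signs does it, and this is the case $u=1$ of Lemma 5 below. We use Pełczyński's theorem (*Projections in certain Banach spaces*, Studia Math. 19 (1960)): every infinite-dimensional complemented subspace of $\ell_p$ is isomorphic to $\ell_p$.

**Lemma 1 (gluing).** Let $0\to A_n\xrightarrow{i_n}B_n\xrightarrow{q_n}Z_n\to0$, $n\in\mathbb N$, be exact sequences of non-zero finite-dimensional normed spaces such that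

1. for one constant $\Lambda$, each $A_n,B_n,Z_n$ is $\Lambda$-isomorphic to a $\Lambda$-complemented subspace of some $\ell_p^N$;
2. $i_n$ is isometric, $\|q_n\|\le2$, and every $z\in Z_n$ equals $q_n(b)$ for some $b$ with $\|b\|\le\|z\|$.

Let $A,B,Z$ be the $\ell_p$-sums of the $A_n,B_n,Z_n$, and let $i=\bigoplus i_n$, $q=\bigoplus q_n$. Then $0\to A\xrightarrow{i}B\xrightarrow{q}Z\to0$ is exact and $A,B,Z$ are isomorphic to $\ell_p$. If $s:Z\to B$ is a right inverse of $q$, then each $q_n$ has a linear right inverse of norm at most $\|s\|$.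

*Proof.* The maps $J$ for the blocks $A_n$ add up to an isomorphic embedding of $A$ into $(\bigoplus_n\ell_p^{N_n})_{\ell_p}=\ell_p$, and the projections add up to a projection of norm at most $\Lambda$ onto the image. By Pełczyński's theorem $A\simeq\ell_p$; likewise $B\simeq\ell_p$ and $Z\simeq\ell_p$. The map $i$ is isometric and $i(A)=\ker q$, both block by block. Given $z=(z_n)\in Z$, choose $b_n$ with $q_n(b_n)=z_n$ and $\|b_n\|\le\|z_n\|$. Then $b=(b_n)\in B$ and $q(b)=z$, so $q$ is onto. If $qs=\mathrm{id}_Z$, restrict $s$ to the block $Z_n$ and compose with the norm-one coordinate projection $\pi_n:B\to B_n$; this is a linear right inverse of $q_n$ of norm at most $\|s\|$. $\square$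

So we need finite-dimensional sequences with cheap *nonlinear* liftings, expensive *linear* liftings, and all three spaces well complemented in $\ell_p^N$.

## 3. Sums and intersections of two norms, and why vectors are not enough

A standard source of cheap nonlinear liftings is a pair of norms $Y,Y'$ on the same space $\mathbb K^I$, $I$ finite. Let $Y\cap Y'$ have the norm $\max\{\|a\|_Y,\|a\|_{Y'}\}$ and $Y+Y'$ the norm $\inf\{\|b\|_Y+\|c\|_{Y'}:b+c=a\}$. With $i(a)=(a,-a)$ and $q(b,c)=b+c$,
$$0\to Y\cap Y'\xrightarrow{i}Y\oplus_\infty Y'\xrightarrow{q}Y+Y'\to0$$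
is exact, $i$ is isometric, $\|q\|\le2$, and an optimal decomposition $a=b+c$ is a lifting of no larger norm. A linear lifting has to choose the decomposition linearly, and for symmetric norms this leaves almost no choice.

**Lemma 2 (averaging).** Let $\Gamma$ be a transitive group of permutations of $I$, and let $Y,Y',Z$ be norms on $\mathbb K^I$ that do not change under sign changes of coordinates and under permutations of coordinates from $\Gamma$. Let $s$ be a linear right inverse of $q:Y\oplus_\infty Y'\to Z$, $q(b,c)=b+c$. Then there is a scalar $\sigma$ such that for all $a$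
$$|\sigma|\,\|a\|_Y\le\|s\|\,\|a\|_Z,\qquad |1-\sigma|\,\|a\|_{Y'}\le\|s\|\,\|a\|_Z.\tag{1}$$

*Proof.* Write $s=(s_1,s_2)$, so $s_1+s_2=\mathrm{id}$, $\|s_1:Z\to Y\|\le\|s\|$ and $\|s_2:Z\to Y'\|\le\|s\|$. Let $G$ be the finite group generated by the sign changes and the permutations from $\Gamma$; it acts isometrically on all three spaces. Put $\bar s_k=|G|^{-1}\sum_{g\in G}g^{-1}s_kg$. Then $\bar s_1+\bar s_2=\mathrm{id}$, the norm bounds persist, and $h^{-1}\bar s_kh=\bar s_k$ for $h\in G$, because $gh$ runs through $G$ with $g$. Take $l\ne m$ in $I$. The sign change at $m$ alone fixes $e_l$, hence fixes $\bar s_1e_l$, so the $m$-th coordinate of $\bar s_1e_l$ is $0$. Thus $\bar s_1e_l=\sigma_le_l$. Commuting with $\Gamma$, which is transitive, makes all $\sigma_l$ equal. So $\bar s_1=\sigma\,\mathrm{id}$ and $\bar s_2=(1-\sigma)\,\mathrm{id}$, which gives (1). $\square$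

One of $|\sigma|,|1-\sigma|$ is at least $\frac12$. So linear liftings are expensive as soon as some $a$ has $\|a\|_Y\gg\|a\|_Z$ and some $a'$ has $\|a'\|_{Y'}\gg\|a'\|_Z$.

**The attempt with vectors.** The natural symmetric norms on $\mathbb K^n$ are $\|\cdot\|_p$ and a multiple of $\|\cdot\|_2$. Take $p=4$, $n=k^2$, $\delta=k^{-1/4}$, let $Y=\ell_4^n$, let $Y'$ have the norm $\delta\|\cdot\|_2$, and write $\|\cdot\|_\Sigma$ for the norm of $Y+Y'$. Linear liftings are expensive: $\|e_1\|_\Sigma\le\delta$ while $\|e_1\|_4=1$, and for $\mathbf 1=(1,\dots,1)$ we have $\|\mathbf 1\|_\Sigma\le\|\mathbf 1\|_4=k^{1/2}$ while $\delta\|\mathbf 1\|_2=k^{3/4}$. By (1) every linear lifting has norm at least $\frac12k^{1/4}$. The spaces $Y$, $Y'$ and $Y\cap Y'$ are uniformly complemented in $\ell_4^N$'s, by Lemma 5 below (with $u=1$ for $Y'$ and $u^\theta=\delta$ for $Y\cap Y'$).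

The attempt fails at the quotient $Y+Y'$: it does not even embed uniformly into $L_4$. Suppose $T$ maps it into some $L_4(\nu)$ with $\|x\|_\Sigma\le\|Tx\|_4\le\Lambda\|x\|_\Sigma$, and let $g_i=Te_i$. For $|E|=k$ we have $\|1_E\|_\Sigma=k^{1/4}$: in a decomposition $b+c=1_E$ we may restrict to $E$ and average over permutations of $E$, which increases neither norm and leaves $b=(1-t)1_E$, $c=t1_E$; and $\|1_E\|_4=k^{1/4}=\delta\|1_E\|_2$. Expanding the fourth power for independent signs $\epsilon_i$ and scalars $x_i$ gives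
$$\Big(\sum|x_i|^2\Big)^2\le E_\epsilon\Big|\sum\epsilon_ix_i\Big|^4\le3\Big(\sum|x_i|^2\Big)^2 ,$$
where the left inequality is Jensen's. Since $\|\cdot\|_\Sigma$ ignores signs,
$$k=\|1_E\|_\Sigma^4\le E_\epsilon\Big\|\sum_{i\in E}\epsilon_ig_i\Big\|_4^4\le3\int\Big(\sum_{i\in E}|g_i|^2\Big)^2d\nu .$$
Average over all $E$ with $|E|=k$. A given $i$ lies in $E$ with probability $k/n$, and a given pair $i\ne j$ with probability $\frac{k(k-1)}{n(n-1)}\le(k/n)^2$. Hence
$$k\le3\Big[\frac kn\sum_{i\le n}\|g_i\|_4^4+\frac{k^2}{n^2}\int\Big(\sum_{i\le n}|g_i|^2\Big)^2d\nu\Big]\le3\Lambda^4\Big[k\,\delta^4+\frac{k^2}{n^2}\,\|\mathbf 1\|_4^4\Big]=6\Lambda^4 ,$$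
because $\delta^4=1/k$ and $\|\mathbf 1\|_4^4=n=k^2$. So $\Lambda\ge(k/6)^{1/4}$.

Could we stay with vectors but use only norms which we can realize well? Lemma 5 realizes $\max\{\|x\|_p,w\|x\|_2\}$ for $0<w\le1$. These norms form a chain, ordered by $w$. If $\|\cdot\|_Y\le\|\cdot\|_{Y'}$, then $\|a\|_Y\le\|b\|_Y+\|c\|_{Y'}$ for every decomposition $a=b+c$, so $a\mapsto(a,0)$ is a linear lifting of norm at most $1$, and nothing is gained.

## 4. Matrices: two incomparable norms with a good sum

On matrices we may choose between $\ell_p$ and $\ell_2$ in each of the two directions. This gives a family that is no longer a chain, and the point is that it contains two incomparable norms whose intersection *and* sum belong to it again.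

Fix $2<p<\infty$, put $\theta=\frac12-\frac1p>0$ and $\delta=\delta_n=n^{-\theta/2}$. For $a\in\mathbb K^{n\times n}$ let $\|a\|_p,\|a\|_2$ be the entrywise norms and
$$\|a\|_R=\Big(\sum_i\big(\sum_j|a_{ij}|^2\big)^{p/2}\Big)^{1/p},\qquad\|a\|_C=\Big(\sum_j\big(\sum_i|a_{ij}|^2\big)^{p/2}\Big)^{1/p}.$$
Since $p>2$, we have $\|a\|_p\le\|a\|_R\le\|a\|_2$, and the same for $C$. Define norms on $\mathbb K^{n\times n}$:

* $A_n$: $\max\{\|a\|_p,\ \delta\|a\|_R,\ \delta\|a\|_C,\ \delta^2\|a\|_2\}$,
* $Y_n$: $\max\{\|a\|_p,\ \delta\|a\|_R,\ \delta^2\|a\|_2\}$,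
* $Y_n'$: $\max\{\|a\|_p,\ \delta\|a\|_C,\ \delta^2\|a\|_2\}$,
* $Z_n$: $\max\{\|a\|_p,\ \delta^2\|a\|_2\}$.

Let $B_n=Y_n\oplus_\infty Y_n'$, $i_n(a)=(a,-a)$ and $q_n(b,c)=b+c$. Clearly $A_n=Y_n\cap Y_n'$, so $i_n$ is an isometry of $A_n$ onto $\ker q_n$. Also $\|b+c\|_{Z_n}\le\|b\|_{Y_n}+\|c\|_{Y'_n}$, so $\|q_n\|\le2$.

**The block test.** Let $a$ be the indicator of a $k\times l$ block. Then
$$\|a\|_p=(kl)^{1/p},\quad\|a\|_2=(kl)^{1/2},\quad\|a\|_R=k^{1/p}l^{1/2},\quad\|a\|_C=k^{1/2}l^{1/p}.$$
Hence $\|a\|_R\|a\|_C=\|a\|_p\|a\|_2$, and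
$$\delta\min\{\|a\|_R,\|a\|_C\}\le\big(\|a\|_p\cdot\delta^2\|a\|_2\big)^{1/2}\le\|a\|_{Z_n}.$$
So a block lies in $Y_n$ or in $Y_n'$ with norm at most $\|a\|_{Z_n}$: a long row goes into $Y_n'$, a long column into $Y_n$. For general matrices we shall find a pointwise version of the identity $RC=\ell_p\ell_2$.

**Where $\delta$ comes from.** Leave $\delta\in(0,1]$ free for a moment and let $a$ be a full row of ones. Then $\|a\|_{Z_n}=\max\{n^{1/p},\delta^2n^{1/2}\}$, while $\delta\|a\|_R=\delta n^{1/2}$. The ratio is $\min\{\delta n^\theta,\delta^{-1}\}$, and it is largest when $\delta^2=n^{-\theta}$; this is our $\delta$.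

**Lemma 3 (norm-one liftings).** Every $a\in Z_n$ equals $q_n(b,c)$ for some $(b,c)\in B_n$ with $\|(b,c)\|_{B_n}\le\|a\|_{Z_n}$.

*Proof.* **Step 1: reduce to one intermediate norm.** Let $\|a\|_{Z_n}=1$, so $\|a\|_p\le1$ and $\|a\|_2\le\delta^{-2}$. Let $\frac1r=\frac12\big(\frac1p+\frac12\big)$. By Hölder, $T:=\|a\|_r\le\|a\|_p^{1/2}\|a\|_2^{1/2}\le\delta^{-1}$.

**Step 2: factor $|a|^2$ into an $R$-part and a $C$-part.** Put $\mu_{ij}=|a_{ij}|^r/T^r$ and $\rho_i=\sum_j\mu_{ij}$, so $\sum_i\rho_i=1$. Put
$$\beta_{ij}=\mu_{ij}^{1/2}\rho_i^{\frac1p-\frac12},\qquad\gamma_{ij}=\mu_{ij}^{1/p}\rho_i^{\frac12-\frac1p},$$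
both $0$ if $\rho_i=0$. (For a $k\times l$ block these are $k^{-1/p}l^{-1/2}$ and $k^{-1/2}l^{-1/p}$ on the block, the multiples normalized in $R$ and in $C$.) Since $\sum_j\beta_{ij}^2=\rho_i\rho_i^{2/p-1}=\rho_i^{2/p}$, we get $\|\beta\|_R^p=\sum_i\rho_i=1$. Since $\sum_j\gamma_{ij}^p=\rho_i\rho_i^{p/2-1}=\rho_i^{p/2}$, the triangle inequality in $\ell_{p/2}$ over $j$, for the rows $(\gamma_{ij}^2)_j$, gives
$$\|\gamma\|_C^2=\Big\|\Big(\sum_i\gamma_{ij}^2\Big)_j\Big\|_{p/2}\le\sum_i\Big(\sum_j\gamma_{ij}^p\Big)^{2/p}=\sum_i\rho_i=1 .$$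
The powers of $\rho_i$ cancel in the product: $\beta_{ij}\gamma_{ij}=\mu_{ij}^{1/2+1/p}=\mu_{ij}^{2/r}=|a_{ij}|^2/T^2$. Therefore $|a_{ij}|\le T\max(\beta_{ij},\gamma_{ij})$.

**Step 3: cut $a$ according to which factor is larger.** Let $D=\{(i,j):\beta_{ij}\ge\gamma_{ij}\}$, $b=a1_D$ and $c=a1_{D^c}$. Then $|b|\le T\beta$ and $|c|\le T\gamma$ entrywise, so $\delta\|b\|_R\le\delta T\le1$ and $\delta\|c\|_C\le\delta T\le1$. Since $|b|,|c|\le|a|$, the $\|\cdot\|_p$ and $\delta^2\|\cdot\|_2$ terms of $b$ and $c$ are at most $1$. Hence $\|b\|_{Y_n}\le1$ and $\|c\|_{Y_n'}\le1$. The general case follows by homogeneity. $\square$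

The set $D$ depends on $a$, so this lifting is not linear. No linear one does nearly as well.

**Lemma 4 (no good linear lifting).** Every linear right inverse $s$ of $q_n$ satisfies $\|s\|\ge\frac12n^{\theta/2}$.

*Proof.* Let $\Gamma$ be the group generated by row permutations and column permutations. It is transitive on the positions $(i,j)$, and $Y_n,Y_n',Z_n$ are invariant under $\Gamma$ and under entrywise sign changes. So Lemma 2 gives a scalar $\sigma$ with (1). Suppose $|\sigma|\ge\frac12$, and let $a$ have ones in the first row and zeros elsewhere. Since $\delta^2n^{1/2}=n^{-\theta+1/2}=n^{1/p}$, we have $\|a\|_{Z_n}=n^{1/p}$. Also $\|a\|_{Y_n}\ge\delta n^{1/2}=n^{1/p}n^{\theta/2}$. By (1), $\|s\|\ge\frac12n^{\theta/2}$. If instead $|1-\sigma|\ge\frac12$, use the first column and $Y_n'$. $\square$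

For $p=4$ the bound is $\frac12n^{1/8}$. Lemmas 3 and 4 give everything Lemma 1 needs except its hypothesis 1, which is the subject of the next two sections.

## 5. Rosenthal's inequality and sparse random signs

All probability spaces from now on are finite with atoms of positive mass, so $L_p(\Omega)$ is isometric to some $\ell_p^N$ (multiply each coordinate by the $p$-th root of its mass). We recall three facts; in the first and the last, $p>2$.

Rosenthal's inequality (H. P. Rosenthal, *On the subspaces of $L^p$ ($p>2$) spanned by sequences of independent random variables*, Israel J. Math. 8 (1970)): there is a constant depending only on $p$ such that for independent mean-zero $g_1,\dots,g_n\in L_p$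
$$\Big\|\sum g_i\Big\|_p\le\mathrm{const}_p\max\Big\{\big(\sum\|g_i\|_p^p\big)^{1/p},\big(\sum\|g_i\|_2^2\big)^{1/2}\Big\}.\tag{2}$$
Applying it to real and imaginary parts gives the complex case with twice the constant. Let $C_p\ge1$ be a constant valid in both cases.

The Riesz–Thorin theorem: a linear map that is a contraction $L_2\to\ell_2^n(L_2)$ and $L_\infty\to\ell_\infty^n(L_\infty)$ (complex scalars) is a contraction $L_p\to\ell_p^n(L_p)$ for $2<p<\infty$.

Khintchine's inequality, with independent signs $r_i$: $\big(\sum|x_i|^2\big)^{1/2}\le\big(E|\sum r_ix_i|^p\big)^{1/p}\le\kappa_p\big(\sum|x_i|^2\big)^{1/2}$.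

**The lower bound in (2) for signed sums.** If moreover $g_i=\epsilon_ik_i$ with independent signs $\epsilon_i$ that are independent of $(k_1,\dots,k_n)$, then $\|\sum g_i\|_p$ is at least the maximum in (2), with constant $1$. For the second term, $\|\sum g_i\|_p\ge\|\sum g_i\|_2=(\sum\|g_i\|_2^2)^{1/2}$. For the first, fix the values $x_i$ of the $k_i$; then $E_\epsilon|\sum\epsilon_ix_i|^p\ge(\sum|x_i|^2)^{p/2}\ge\sum|x_i|^p$, and we integrate over the $k_i$.

The lemma below has an orthogonal projection bounded on $L_p$ both in its hypothesis and in its conclusion. This lets us apply it to its own output.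

**Lemma 5.** Let $H\subset L_p(\Omega_0)$ be a non-zero subspace whose $L_2$-orthogonal projection $P$ satisfies $\|P\|_{L_p\to L_p}\le K$, and let $0<u\le1$. On a product probability space $\Omega$ let $\omega_i$ ($\Omega_0$-distributed), $\eta_i\in\{0,1\}$ with $\Pr(\eta_i=1)=u$, and $\epsilon_i=\pm1$ (symmetric), $1\le i\le n$, all be independent. Define
$$J:H^n\to L_p(\Omega),\qquad Jh=\sum_{i=1}^nu^{-1/p}\epsilon_i\eta_ih_i(\omega_i),$$
and let $N(h)=\max\{(\sum\|h_i\|_p^p)^{1/p},\,u^\theta(\sum\|h_i\|_2^2)^{1/2}\}$. Then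
$$N(h)\le\|Jh\|_p\le C_pN(h),\qquad\|Jh\|_2=u^\theta\Big(\sum\|h_i\|_2^2\Big)^{1/2},\tag{3}$$
and the orthogonal projection $Q$ of $L_2(\Omega)$ onto $J(H^n)$ satisfies $\|Q\|_{L_p\to L_p}\le C_pK$.

*Example.* Let $\Omega_0$ be a point and $H=\mathbb K$. Then $Jx=\sum u^{-1/p}x_i\epsilon_i\eta_i$ has norm comparable to $\max\{\|x\|_p,u^\theta\|x\|_2\}$. For $u=1$ (then $\eta_i\equiv1$) this maximum is $\|x\|_2$, and $J$ spans a copy of $\ell_2^n$ by signs. For $u=1/n$ it is $\|x\|_p$, since $n^{-\theta}\|x\|_2\le\|x\|_p$ by Hölder: the terms are so sparse that they behave like disjoint functions. Values of $u$ in between interpolate.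

*Proof.* **Step 1: the norm of $Jh$.** The summands $g_i=u^{-1/p}\epsilon_i\eta_ih_i(\omega_i)$ are independent with mean zero, $\|g_i\|_p^p=u^{-1}u\|h_i\|_p^p=\|h_i\|_p^p$, and $\|g_i\|_2^2=u^{1-2/p}\|h_i\|_2^2=u^{2\theta}\|h_i\|_2^2$. So the maximum in (2) is $N(h)$, and (2), its lower bound for signed sums, and orthogonality of the $g_i$ give (3).

**Step 2: a formula for $Q$.** For $g\in L_p(\Omega)$ put
$$g_i(\omega)=u^{-1}E[\epsilon_i\eta_ig\mid\omega_i=\omega],\qquad T_ig=\epsilon_i\eta_ig_i(\omega_i).$$
Let $M_i=\{\epsilon_i\eta_if(\omega_i):f\in L_2(\Omega_0)\}$. Then $T_ig\in M_i$, and for every $f$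
$$E[\epsilon_i\eta_i\overline{f(\omega_i)}\,g]=u\,E_{\Omega_0}[\bar fg_i]=E[\eta_i\overline{f(\omega_i)}g_i(\omega_i)]=E[\epsilon_i\eta_i\overline{f(\omega_i)}\,T_ig].$$
So $T_i$ is the orthogonal projection onto $M_i$. For $i\ne k$ the signs $\epsilon_i,\epsilon_k$ are independent of each other and of the rest, so $M_i\perp M_k$. The map $f\mapsto\epsilon_i\eta_if(\omega_i)$ is $\sqrt u$ times an isometry of $L_2(\Omega_0)$ onto $M_i$, hence it carries $P$ to the orthogonal projection of $M_i$ onto $\{\epsilon_i\eta_ih(\omega_i):h\in H\}$. Since $J(H^n)$ is the orthogonal sum of these subspaces,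
$$Qg=\sum_i\epsilon_i\eta_i(Pg_i)(\omega_i)=J\big((u^{1/p}Pg_i)_i\big).$$

**Step 3: what has to be bounded.** By (3), where the second term of $N$ equals the $L_2$ norm of the image,
$$\|Qg\|_p\le C_p\max\Big\{\Big(\sum_iu\|Pg_i\|_p^p\Big)^{1/p},\ \|Qg\|_2\Big\},\qquad\|Qg\|_2\le\|g\|_2\le\|g\|_p .$$
For the first term, $\|T_ig\|_p^p=u\|g_i\|_p^p$ gives $\sum_iu\|Pg_i\|_p^p\le K^p\sum_iu\|g_i\|_p^p=K^p\sum_i\|T_ig\|_p^p$.

**Step 4: $g\mapsto(T_ig)_i$ is a contraction $L_p\to\ell_p^n(L_p)$.** It is a contraction $L_2\to\ell_2^n(L_2)$, because the $T_i$ are projections onto mutually orthogonal subspaces. It is a contraction $L_\infty\to\ell_\infty^n(L_\infty)$, because $|T_ig|\le u^{-1}E[\eta_i|g|\mid\omega_i]\le\|g\|_\infty$. If the scalars are real, the same formulas define the map on complex functions with the same two bounds. By Riesz–Thorin the claim follows.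

Together, $\|Qg\|_p\le C_p\max(K,1)\|g\|_p$; and $K\ge1$ because $P$ is a projection onto a non-zero space. $\square$

## 6. The four matrix spaces inside $\ell_p^N$

Constants implicit in $\approx$ depend only on $p$. Each time, the value of $u$ is chosen so that $u^\theta$ is the weight we need: $u=1/n$ gives $u^\theta=\delta^2$, and $u=n^{-1/2}$ gives $u^\theta=\delta$.

**The space $Z_n$.** Apply Lemma 5 with $\Omega_0$ a point, $H=\mathbb K$, $n^2$ copies, $u=1/n$. The image has norm $\approx\max\{\|a\|_p,\delta^2\|a\|_2\}$ and is $C_p$-complemented.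

**An auxiliary space $H_n$.** Apply Lemma 5 with $\Omega_0$ a point, $n$ copies, $u=n^{-1/2}$. We get $f_1,\dots,f_n\in L_p(\Omega_1)$ with
$$\Big\|\sum x_jf_j\Big\|_p\approx\max\{\|x\|_p,\delta\|x\|_2\},\qquad\Big\|\sum x_jf_j\Big\|_2=\delta\|x\|_2,\tag{4}$$
and the orthogonal projection $P_n$ onto $H_n=\mathrm{span}(f_j)$ satisfies $\|P_n\|_{p\to p}\le C_p$.

**The spaces $Y_n$ and $Y_n'$: iterate.** Apply Lemma 5 to $H=H_n$, $n$ copies, $u=n^{-1/2}$, with $h_i=\sum_ja_{ij}f_j$. Write $a_{i\cdot}$ for the $i$-th row. By (3) and (4),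
$$\|Jh\|_p\approx\max\Big\{\Big(\sum_i\max\big(\|a_{i\cdot}\|_p,\delta\|a_{i\cdot}\|_2\big)^p\Big)^{1/p},\ \delta\cdot\delta\|a\|_2\Big\}\approx\|a\|_{Y_n},$$
since $\sum_i\|a_{i\cdot}\|_p^p=\|a\|_p^p$ and $\sum_i\|a_{i\cdot}\|_2^p=\|a\|_R^p$. The image is $C_p^2$-complemented. Transposition is an isometry of $Y_n$ onto $Y_n'$, so the same holds for $Y_n'$.

**The space $B_n$.** If $J,J'$ embed $Y_n,Y_n'$ as in the definition in Section 2, then $(b,c)\mapsto(Jb,J'c)$ embeds $B_n$ into the $\ell_p$-sum of the two target spaces, which is again some $\ell_p^N$. The upper constant grows by at most $2^{1/p}$, and the projections add up.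

**The space $A_n$: tensor.** Put $F_a(x,y)=\sum_{i,j}a_{ij}f_i(x)f_j(y)\in L_p(\Omega_1\times\Omega_1)$. Letting $P_n$ act in the variable $x$, or in the variable $y$, gives two operators on $L_p(\Omega_1\times\Omega_1)$ of norm at most $C_p$, by Fubini. Their composition $P_n\otimes P_n$ fixes every $f_i(x)f_j(y)$ and has range in $H_n\otimes H_n$. So it is a projection onto $\{F_a\}=H_n\otimes H_n$ of norm at most $C_p^2$. It remains to compute the norm of $F_a$.

With $b_i(y)=\sum_ja_{ij}f_j(y)$, apply (4) in $x$ for fixed $y$: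
$$\|F_a\|_p^p\approx\int\sum_i|b_i(y)|^p\,dy+\delta^p\int\Big(\sum_i|b_i(y)|^2\Big)^{p/2}dy .$$
By (4) in $y$, the first integral is $\approx\sum_i\big(\|a_{i\cdot}\|_p^p+\delta^p\|a_{i\cdot}\|_2^p\big)=\|a\|_p^p+\delta^p\|a\|_R^p$.

For the second integral, linearize the square function with signs $r_i$: Khintchine for each $y$, then (4) for each choice of signs, give
$$\int\Big(\sum_i|b_i|^2\Big)^{p/2}dy\approx E_r\Big\|\sum_j\Big(\sum_ir_ia_{ij}\Big)f_j\Big\|_p^p\approx E_r\sum_j\Big|\sum_ir_ia_{ij}\Big|^p+\delta^pE_rS^{p/2},$$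
where $S=\sum_j|\sum_ir_ia_{ij}|^2$. By Khintchine for each $j$, the first term is $\approx\sum_j\big(\sum_i|a_{ij}|^2\big)^{p/2}=\|a\|_C^p$. For the other term, Jensen gives $E_rS^{p/2}\ge(E_rS)^{p/2}=\|a\|_2^p$. In the opposite direction, the triangle inequality in $L_{p/2}$ and Khintchine give
$$\|S\|_{p/2}\le\sum_j\Big\|\Big|\sum_ir_ia_{ij}\Big|^2\Big\|_{p/2}=\sum_j\Big\|\sum_ir_ia_{ij}\Big\|_p^2\le\kappa_p^2\|a\|_2^2 .$$
Altogether
$$\|F_a\|_p^p\approx\|a\|_p^p+\delta^p\|a\|_R^p+\delta^p\|a\|_C^p+\delta^{2p}\|a\|_2^p\approx\|a\|_{A_n}^p .$$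

Thus there is $\Lambda=\Lambda(p)$ such that for all $n$ each of $A_n,B_n,Z_n$ is $\Lambda$-isomorphic to a $\Lambda$-complemented subspace of some $\ell_p^N$.

## 7. Proof of Theorem 1 for $p>2$

Take the sequences $0\to A_n\to B_n\to Z_n\to0$ of Section 4. Section 6 gives hypothesis 1 of Lemma 1. For hypothesis 2, $i_n$ is isometric, $\|q_n\|\le2$, and Lemma 3 provides the liftings. So $0\to A\to B\to Z\to0$ is exact with all three spaces isomorphic to $\ell_p$. If it split, with right inverse $s$, each $q_n$ would have a linear right inverse of norm at most $\|s\|$. By Lemma 4, $\|s\|\ge\frac12n^{\theta/2}$ for all $n$, which is impossible. $\square$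

## 8. Duality: $1<p<2$

Let $p'=p/(p-1)>2$ and let $0\to A\xrightarrow{i}B\xrightarrow{q}Z\to0$ be the sequence of Section 7 for the exponent $p'$. Consider
$$0\to Z^*\xrightarrow{q^*}B^*\xrightarrow{i^*}A^*\to0 .$$

**Exactness.** The map $q^*$ is injective since $q$ is onto. A functional on $B$ lies in $\ker i^*$ exactly when it vanishes on $i(A)=\ker q$; then it factors as $g\circ q$ with $g$ linear on $Z$, and $g$ is bounded by the open mapping theorem. So $\ker i^*=(\ker q)^\perp=q^*(Z^*)$. Given $\varphi\in A^*$, the functional $\varphi\circ i^{-1}$ on $i(A)$ extends to $B$ by Hahn–Banach, so $i^*$ is onto. The three spaces are isomorphic to $\ell_{p'}^*=\ell_p$.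

**Non-triviality.** Suppose $t:A^*\to B^*$ satisfies $i^*t=\mathrm{id}_{A^*}$. Taking adjoints and using reflexivity, $t^*:B\to A$ satisfies $t^*i=\mathrm{id}_A$. Then $it^*$ is a projection of $B$ onto $i(A)$, contradicting Section 7. This proves Theorem 1. $\blacksquare$

## 9. Classification, a continuum of sequences, other spaces, and dimension $n^2$

Two sequences with the same ends are *equivalent* if there is an operator $\beta:B\to B'$ with $\beta i=i'$ and $q'\beta=q$. Such a $\beta$ is automatically an isomorphism. If $\beta x=0$, then $qx=0$, so $x=i(a)$ and $i'(a)=\beta x=0$, hence $x=0$. Given $y\in B'$, choose $x$ with $q(x)=q'(y)$; then $y-\beta x\in\ker q'$, so $y-\beta x=i'(a)=\beta i(a)$ for some $a$. The open mapping theorem does the rest. For example, all trivial sequences with ends $A$, $C$ are equivalent to $0\to A\to A\oplus C\to C\to0$, via $\beta(a,c)=i(a)+s(c)$ from this sequence to the given one.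

**Theorem 2.**

1. *(Classification.)* For $0<p<\infty$, non-trivial exact sequences $0\to\ell_p\to\ell_p\to\ell_p\to0$ exist if and only if $p\in(1,2)\cup(2,\infty)$.
2. *(Many sequences.)* For $1<p<\infty$, $p\ne2$, there are $2^{\aleph_0}$ pairwise non-equivalent exact sequences $0\to\ell_p\to\ell_p\to\ell_p\to0$ (and no more than $2^{\aleph_0}$ can exist).
3. *(Other spaces.)* Let $1<p<\infty$, $p\ne2$, and let $X,W$ be Banach spaces each containing a complemented copy of $\ell_p$. Then there is a non-trivial exact sequence $0\to X\to X\oplus W\to W\to0$. In particular this holds whenever $X,W$ are infinite-dimensional complemented subspaces of $L_p[0,1]$ not isomorphic to $\ell_2$. For example, there are non-trivial sequences $0\to L_p\to L_p\to L_p\to0$.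
4. *(Quantitative finite-dimensional form.)* For $2<p<\infty$ there is $\Lambda_p$ such that for every $n$ there is an exact sequence $0\to A_n\to B_n\to Z_n\to0$ with $\dim A_n=\dim Z_n=n^2$ and spaces $\Lambda_p$-isomorphic to $\Lambda_p$-complemented subspaces of $\ell_p^N$'s. The embedding is isometric, the quotient map has norm $\le2$, every vector has a lifting of no larger norm, yet every linear lifting has norm at least $\frac12n^{\frac14-\frac1{2p}}$.

*Proof of 1.* Existence for $p\in(1,\infty)\setminus\{2\}$ is Theorem 1. For $p=2$ and for $0<p\le1$ every such sequence splits, by the tests in Section 1.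

*Proof of 2.* **Step 1: switch blocks on and off ($p>2$).** For infinite $S\subset\mathbb N$ let $E_S$ be the $\ell_p$-sum over $n\in\mathbb N$ of the sequences $0\to A_n\to B_n\to Z_n\to0$ of Section 4 for $n\in S$ and of the trivial sequences $0\to A_n\to A_n\oplus_\infty Z_n\to Z_n\to0$ for $n\notin S$. Denote its middle space by $B_S$ and its maps by $i_S$, $q_S$. The spaces $A_n\oplus_\infty Z_n$ are uniformly complemented in $\ell_p^N$'s, by the argument for $B_n$ in Section 6, and the trivial blocks satisfy hypothesis 2 of Lemma 1. So Lemma 1 applies: $E_S$ is exact and its three spaces are isomorphic to $\ell_p$. The ends are always $A$ and $Z$. Fixing isomorphisms $A\simeq\ell_p$ and $Z\simeq\ell_p$ once and for all, and for each $S$ an isomorphism $B_S\simeq\ell_p$, turns the $E_S$ into sequences $0\to\ell_p\to\ell_p\to\ell_p\to0$. An equivalence between two of these, composed with the isomorphisms of the middle spaces, is an equivalence between the corresponding $E_S$.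

**Step 2: equivalence controls $S\setminus S'$.** Suppose $\beta:B_S\to B_{S'}$ is an equivalence and $n\in S\setminus S'$. Let $s_n':Z_n\to A_n\oplus_\infty Z_n\subset B_{S'}$, $z\mapsto(0,z)$, be the norm-one splitting, let $\pi_n:B_S\to B_n$ be the coordinate projection, and put $s=\pi_n\beta^{-1}s_n'$. Since $q_S\beta^{-1}=q_{S'}$, the operator $q_ns$ is the $n$-th coordinate of $q_S\beta^{-1}s_n'=q_{S'}s_n'$, that is, $q_ns=\mathrm{id}_{Z_n}$. Lemma 4 gives $\frac12n^{\theta/2}\le\|s\|\le\|\beta^{-1}\|$. This bounds $n$, so $S\setminus S'$ is finite.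

**Step 3: choose the sets.** There is a family of $2^{\aleph_0}$ infinite subsets of $\mathbb N$ with pairwise finite intersections: number the finite $0$-$1$ words by $\mathbb N$ and, for each infinite $0$-$1$ sequence, take the set of its initial segments. For distinct $S,S'$ in this family $S\setminus S'$ is infinite, so $E_S$ and $E_{S'}$ are not equivalent.

**Step 4: $p<2$.** Take the sequences $E_S$ for $p'$ and dualize as in Section 8. If $\gamma:B_S^*\to B_{S'}^*$ is an equivalence of the duals, then $\gamma q_S^*=q_{S'}^*$ and $i_{S'}^*\gamma=i_S^*$. Taking adjoints and using reflexivity, $\gamma^*:B_{S'}\to B_S$ satisfies $q_S\gamma^*=q_{S'}$ and $\gamma^*i_{S'}=i_S$. So $E_{S'}$ and $E_S$ are equivalent, which forces $S=S'$ within the family of Step 3.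

**Step 5: the upper bound.** A bounded operator on $\ell_p$ is determined by its values on a countable dense set, so there are only $(2^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$ of them, and a sequence is a pair $(i,q)$ of such operators.

*Proof of 3.* **Step 1: absorb $\ell_p$.** If $X\simeq\ell_p\oplus X_1$, then $\ell_p\simeq\ell_p\oplus\ell_p$ gives $X\simeq\ell_p\oplus\ell_p\oplus X_1\simeq\ell_p\oplus X$. Likewise $W\simeq\ell_p\oplus W$.

**Step 2: add a trivial sequence.** The direct sum of the sequence of Theorem 1 with $0\to X\to X\oplus W\to W\to0$ is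
$$0\to\ell_p\oplus X\to\ell_p\oplus X\oplus W\to\ell_p\oplus W\to0,$$
and its terms are isomorphic to $X$, $X\oplus W$, $W$. Let $q$ be the quotient map of Theorem 1, and suppose that the new quotient map $\tilde q$ has a right inverse $s$. Let $\pi$ be the projection of the middle space onto its first summand $\ell_p$. Then $z\mapsto\pi s(z,0)$ is a right inverse of $q$, because $q\pi s(z,0)$ is the first coordinate of $\tilde qs(z,0)=(z,0)$. This contradicts Theorem 1.

**Step 3: subspaces of $L_p$.** For $p>2$, by Kadec–Pełczyński (Studia Math. 21 (1962)), an infinite-dimensional closed subspace of $L_p$ not isomorphic to $\ell_2$ contains a copy of $\ell_p$ complemented in $L_p$, hence complemented in the subspace. For $p<2$, let $X$ be complemented in $L_p$, infinite-dimensional and not isomorphic to $\ell_2$. Then $X^*$ is isomorphic to a complemented subspace of $L_{p'}$, and it is not isomorphic to $\ell_2$ because $X$ is reflexive. So $X^*\simeq\ell_{p'}\oplus V$ for some $V$, and $X\simeq X^{**}\simeq\ell_p\oplus V^*$. The same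 applies to $W$. If $X=W=L_p$, the middle term is $L_p\oplus L_p\simeq L_p$.

*Proof of 4.* The sequences are those of Section 4. The embedding is isometric and $\|q_n\|\le2$ by Section 4, the liftings are Lemma 3, the uniform complementation is Section 6, and the lower bound is Lemma 4, where $\theta/2=\frac14-\frac1{2p}$. $\blacksquare$
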